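# Bounded weak martingales that diverge almost everywhere

## 1. The guess "they converge", and four cases to test it

An $L^2$-bounded martingale converges almost everywhere. Suppose that we weaken the martingale property, so that the next increment has mean zero given any single earlier value of the process, but not necessarily given its whole past. The answer one would first guess is that nothing is lost: $L^2$-boundedness should still force a.e. convergence. Let us fix the definition and test the guess.

Throughout, $(\Omega,\mathcal F,P)$ is a probability space, $X_1,X_2,\dots$ are centered (mean zero) random variables on it, and $Y_n=X_1+\dots+X_n$.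

**Definition.** The sequence $Y=\{Y_n\}_{n\ge1}$ is a *weak martingale* if
$$\int_\Omega \Phi(Y_m)\,X_n\,dP=0\qquad\text{for all bounded measurable }\Phi,\quad 1\le m<n,\ n=2,3,\dots$$
It is *$L^2$-bounded* if $\sup_n\int_\Omega Y_n^2\,dP<\infty$.

In other words, $E[X_n\mid Y_m]=0$ for each pair $m<n$. The martingale property asks for more: $\int\Theta(X_1,\dots,X_n)X_{n+1}\,dP=0$ for all bounded measurable $\Theta$ and all $n\ge 1$.

*Two steps.* For $(Y_1,Y_2)$ the past consists of the single value $Y_1$, so the two notions agree.

*Markov sequences.* If $Y$ is a Markov sequence and a weak martingale, then $E[X_{n+1}\mid Y_1,\dots,Y_n]=E[Y_{n+1}\mid Y_n]-Y_n=E[X_{n+1}\mid Y_n]=0$. So $Y$ is a martingale, and the guess is right.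

*Gaussian sequences.* If $Y$ is a weak martingale and all vectors $(Y_1,\dots,Y_N)$ are Gaussian, then $X_n$ is uncorrelated with every $Y_m$, $m<n$ (apply the definition to truncations of $Y_m$; the details are in Section 2). So the $X_n$ are uncorrelated and jointly Gaussian, hence independent, and $Y$ is a martingale. The guess is right again.

*Three steps.* Here the notions separate. Let $Y_1=\pm1$ with probability $\frac12$ each. Given $Y_1=1$, let $Y_2=3$ with probability $\frac23$ and $Y_2=-3$ with probability $\frac13$; given $Y_1=-1$, exchange the signs. Then $E[Y_2\mid Y_1]=Y_1$, and the pairs $(1,3),(1,-3),(-1,3),(-1,-3)$ have probabilities $\frac13,\frac16,\frac16,\frac13$. Put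
$$X_3=\tfrac12\ \text{ if } Y_1Y_2>0,\qquad X_3=-1\ \text{ if } Y_1Y_2<0 .$$
Then $E[X_3\mid Y_1=\pm1]=\frac23\cdot\frac12-\frac13=0$. Given $Y_2=3$, the value $Y_1=1$ has conditional probability $\frac23$, so $E[X_3\mid Y_2=3]=0$, and likewise for $Y_2=-3$. So this is a weak martingale (put $X_n=0$ for $n>3$). But $X_3$ is a nonzero function of $(Y_1,Y_2)$: the pair knows the next step exactly, while neither coordinate alone knows anything about it.

So a weak martingale can carry a drift that is visible only to somebody who remembers at least two values. Whether such hidden drift can destroy convergence is the question. It comes from the paper "A Class Of Orthogonal Series Related To Martingales" (doi:10.1214/aoms/1177696812). Its context is that, on a totally finite signed measure space, with the weak martingale property defined by $\mu$ in place of $P$, there is an $L^2(|\mu|)$-bounded weak martingale whose paths oscillate between $+\infty$ and $-\infty$ almost everywhere. What happens on a probability space?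

## 2. What $L^2$-boundedness gives, and where the maximal inequality breaks

**Orthogonality and $L^2$-convergence.** Let $Y$ be an $L^2$-bounded weak martingale and put $Y_0=0$. Then $X_n=Y_n-Y_{n-1}\in L^2$. For $1\le m<n$ take $\Phi(y)=y1_{\{|y|\le c\}}$ in the definition and let $c\to\infty$. Since $|Y_mX_n|\in L^1$, dominated convergence gives $\int Y_mX_n\,dP=0$. Subtracting this for $m-1$ from this for $m$ gives $\int X_mX_n\,dP=0$. So the increments are orthogonal, $\int Y_n^2\,dP=\sum_{k\le n}\int X_k^2\,dP$, and $\sum_n\int X_n^2\,dP=\sup_n\int Y_n^2\,dP<\infty$. Hence $Y_n$ converges in $L^2$, and therefore in probability.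

Recall the Rademacher–Menshov theorem: if the $X_n$ are orthogonal and $\sum_n\log^2(n+1)\int X_n^2\,dP<\infty$, then $\sum X_n$ converges a.e. So under this stronger hypothesis a weak martingale converges a.e.

**The attempt at a proof.** To get a.e. convergence from $\sum\int X_n^2\,dP<\infty$ alone, one would copy Doob's maximal inequality. Let $\lambda>0$ and let $\tau$ be the first time at which $Y\ge\lambda$. For a martingale,
$$\lambda P\big(\max_{m\le N}Y_m\ge\lambda\big)\le\sum_{m\le N}E[Y_m;\tau=m]=\sum_{m\le N}E[Y_N;\tau=m].$$
The equality needs $E[(Y_N-Y_m)1_{\{\tau=m\}}]=0$. The event $\{\tau=m\}=\{Y_1<\lambda,\dots,Y_{m-1}<\lambda,\ Y_m\ge\lambda\}$ depends on all of $Y_1,\dots,Y_m$, while a weak martingale only allows events of the form $\{Y_m\in S\}$. The failure is real: in the three-step example with $\lambda=1$, $m=2$, $N=3$ we have $\{\tau=2\}=\{Y_1=-1,\ Y_2=3\}$ and $E[X_3;\tau=2]=\frac16\cdot(-1)\ne0$.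

The guess turns out to be false, in a strong form.

**Theorem 1.**

1. There is a probability space and a weak martingale $Y$ on it with $|Y_n|\le18$ for all $n$, such that $\{Y_n(\omega)\}$ diverges for almost every $\omega$. Moreover, for any nondecreasing $w\ge0$ with $w(n)=o(\sqrt{\log n})$, it can be chosen with $\sum_nw(n)\int X_n^2\,dP<\infty$.
2. There is a weak martingale $Y$, bounded in $L^q$ for every $q<\infty$ (in particular $L^2$-bounded), with $\limsup_nY_n=+\infty$ and $\liminf_nY_n=-\infty$ a.e.
3. Conversely, every $L^2$-bounded weak martingale has orthogonal increments and converges in $L^2$. It converges a.e. if $\sum_n\log^2(n+1)\int X_n^2\,dP<\infty$.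

Part 3 has just been proved. No claim is made that $\sqrt{\log n}$ or $\log^2n$ is optimal. The remaining sections prove parts 1 and 2.

## 3. Smoothing an orthogonal walk: a small error that is never zero

By Section 2 a divergent example must have orthogonal increments with summable energies, and yet oscillate. So we start from processes $B$ with orthogonal increments and large oscillation, and ask how far they are from weak martingales. The smallest useful one lives on $\{1,2,3\}$ with uniform probability. Fix a number $a\neq 0$ and let
$$\alpha=(a,0,-a),\qquad \beta=(-a,2a,-a),$$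
listing the values at $1,2,3$. Both have mean zero, and $E\alpha\beta=\frac13(-a^2+0+a^2)=0$. The walk is $B_1=\alpha=(a,0,-a)$, $B_2=\alpha+\beta=(0,2a,-2a)$. It is far from a weak martingale: $B_1$ determines the point, so $E[\beta\mid B_1]=\beta$.

Now blur it. Let $p\ge0$ be a fixed $C^\infty$ probability density supported in $[-1,1]$, put $c_p=\|p''\|_{L^1}$, and let $W$ have density $p$ and be independent of $B$. For bounded measurable $\varphi$,
$$E[\beta\,\varphi(W+B_1)]=\int\varphi(x)v(x)\,dx,\qquad v(x)=E[\beta\,p(x-B_1)]=\frac a3\big[-p(x-a)+2p(x)-p(x+a)\big].$$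
So $v$ measures the violation of the weak martingale property. It is a second difference of $p$. Two bounds will be used repeatedly:
$$\|p(\cdot+a)-2p+p(\cdot-a)\|_{L^1}\le a^2c_p,\qquad \|p'(\cdot-u)-p'(\cdot-u')\|_{L^1}\le|u-u'|\,c_p. \tag{1}$$
For the first one we may take $a>0$, and then $p(x+a)-2p(x)+p(x-a)=\int_0^a\!\int_0^ap''(x+s-t)\,ds\,dt$; integrate the absolute value in $x$. The second is the same with one integral. Thus $\|v\|_{L^1}\le\frac13c_p|a|^3$: the violation is of third order in $a$, while the energy $E\alpha^2+E\beta^2=\frac83a^2$ is of second order. Energy can accumulate over many moves while the total violation stays small.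

But blurring alone cannot make the violation zero. Let $a>0$ (the case $a<0$ is the same, since $v$ only changes sign under $a\mapsto-a$), let $\bar y$ be the right end of the support of $p$, pick $y\in(\bar y-a,\bar y)$ with $p(y)>0$, and put $x=y+a>\bar y$. Then $p(x)=p(x+a)=0$ and $v(x)=-\frac a3p(y)\ne0$. This applies to every continuous compactly supported density.

The way out is to cancel $v$ exactly by adding a small extra population of paths to the probability space. What must these paths do? At time $2$ a path standing at $x$ should move so that the population as a whole contributes $-v(x)$. So put mass $v^-(x)\,dx$ on paths that step by $+1$ and mass $v^+(x)\,dx$ on paths that step by $-1$; the net drift at $x$ is $v^--v^+=-v$. This must happen without creating new correlations at earlier times. So before time $1$ all these paths stand at one single point $b$, where the position carries no information, and they jump to their places $x$ at time $1$. For the jump to have mean zero, $b$ must be the barycenter; for the step at time $2$ to have mean zero when seen from $b$,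 the two masses must be equal. So the cancellation needs $\int v\,dx=0$, and it would be convenient to have also $\int xv\,dx=0$. These two identities are consequences of $E\beta=0$ and $E\alpha\beta=0$. Orthogonality is what makes the compensation possible.

## 4. Exact cancellation by paths that move twice

Now for general sequences. Let $\xi_1,\xi_2,\dots$ be bounded random variables on a probability space $(\Lambda,Q)$ with $E\xi_n=0$ and $E\xi_n\xi_m=0$ for $n\ne m$. Let $B_0=0$, $B_n=\xi_1+\dots+\xi_n$. For $0\le m<n$ put
$$v_{m,n}(x)=E[\xi_n\,p(x-B_m)],\qquad g_{m,n}=v_{m,n}-v_{m-1,n}\quad(1\le m<n).$$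
The function $v_{m,n}$ is the violation between times $m$ and $n$, and $g_{m,n}$ is the part of it that appears at time $m$. Since $v_{0,n}=E[\xi_n]\,p=0$,
$$v_{i,n}=\sum_{m=1}^ig_{m,n}\qquad(0\le i<n). \tag{2}$$
Each $v_{m,n}$ is continuous with compact support. If $W$ has density $p$ and is independent of $\Lambda$, then $\int\varphi\,v_{m,n}\,dx=E[\xi_n\varphi(W+B_m)]$ for every $\varphi$ that is bounded on compact sets. With $\varphi=1$ and $\varphi=x$ we get
$$\int v_{m,n}\,dx=E\xi_n=0,\qquad\int x\,v_{m,n}\,dx=E\xi_n\,EW+\sum_{l\le m}E\xi_n\xi_l=0,$$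
and hence, taking differences,
$$\int g_{m,n}\,dx=0,\qquad\int x\,g_{m,n}\,dx=0. \tag{3}$$

**Lemma 2 (compensation).** Assume $\sum_{1\le m<n}\int(1+x^2)|g_{m,n}|\,dx<\infty$. Define a measure $\tilde\mu$ on a disjoint union of components, and functions $Z_0,Z_1,\dots$ on it, as follows.

* *Main component*: $\Lambda\times[-1,1]$ with measure $Q\otimes p(w)\,dw$, and $Z_j=w+B_j$.
* *Component $(m,n)$*, for each $m<n$ with $g=g_{m,n}\not\equiv0$: the set of pairs $(\eta,x)$ with $\eta=+1,\ g(x)<0$ or $\eta=-1,\ g(x)>0$, with measure $g^-(x)\,dx$ on $\eta=+1$ and $g^+(x)\,dx$ on $\eta=-1$. By (3), $g^+$ and $g^-$ have the same mass $\gamma>0$ and the same barycenter $b=b_{m,n}$. Put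
$$Z_j=b\ \ (0\le j<m),\qquad Z_j=x\ \ (m\le j<n),\qquad Z_j=x+\eta\ \ (j\ge n).$$

Then $\tilde\mu$ has mass $\kappa=1+\sum\|g_{m,n}\|_1<\infty$, and with $P=\tilde\mu/\kappa$,
$$\int\varphi(Z_i)(Z_j-Z_{j-1})\,dP=0\qquad\text{for all bounded measurable }\varphi,\ 0\le i<j. \tag{4}$$

*Proof.* **Step 1: everything is integrable.** Component $(m,n)$ has mass $\|g_{m,n}\|_1$, which gives $\kappa$. At time $j$ the main component moves by the bounded $\xi_j$. Component $(j,n)$ moves by $x-b$, and since $b$ is the barycenter of $|g|\,dx$, we have $\int|x-b||g|\,dx\le2\int|x||g|\,dx\le\int(1+x^2)|g|\,dx$. Component $(m,j)$ moves by $\eta$, with $\int|\eta|\,d\tilde\mu=\|g_{m,j}\|_1$. By hypothesis the sum over all components is finite, so $Z_j-Z_{j-1}\in L^1(\tilde\mu)$ and we may add contributions component by component.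

**Step 2: the contributions at time $j$.** Fix $0\le i<j$.

* The main component contributes $E[\xi_j\varphi(W+B_i)]=\int\varphi\,v_{i,j}\,dx=\sum_{m=1}^i\int\varphi\,g_{m,j}\,dx$, by (2).
* Components $(j,n)$ with $n>j$: since $i<j$, here $Z_i=b$, and the contribution is $\varphi(b)\int(x-b)|g|\,dx=0$.
* Components $(m,j)$ with $i<m<j$: here $Z_i=b$, and the contribution is $\varphi(b)\big(\int g^--\int g^+\big)=0$.
* Components $(m,j)$ with $1\le m\le i$: here $Z_i=x$, and the contribution is $\int\varphi\,(g^--g^+)\,dx=-\int\varphi\,g_{m,j}\,dx$.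
* All other components stand still at time $j$.

The first and fourth lines cancel term by term (pairs with $g_{m,j}\equiv0$ contribute nothing to either), so the sum is $0$. $\square$

*The smallest instance.* For the two-move walk of Section 3 with $p$ even, the only pair is $(1,2)$, with $g_{1,2}=v_{1,2}-v_{0,2}=v$. Since $v$ is even, $b=0$. The extra paths wait at $0$, jump to $x$ at time $1$, and step by $\pm1$ at time $2$; they have total mass $\|v\|_1\le\frac13c_p|a|^3$.

It remains to find walks $B$ with large oscillation for which $\Gamma=\sum_{m<n}\|g_{m,n}\|_1$ is small.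

## 5. A ternary tree whose reading order creates a drift

Return to the walk $\alpha$, then $\beta$. The points $1,2,3$ are displaced by $(a,0,-a)$ after $\alpha$ and by $(0,2a,-2a)$ after $\beta$. At each fixed time the mean is zero. But look at points $1$ and $3$ after $\alpha$, and at point $2$ after $\beta$. The displacements seen are $a,2a,-a$, with mean $\frac23a$. Each point is inspected at a time that suits it, and a drift appears. If, at the time of inspection, we run inside each cell a scaled copy of the same thing, the drifts of the levels add up.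

**Definition (tree block).** Fix integers $K\ge1$, a real $A\ge1$, a sign $\varepsilon=\pm1$, and put $a=3\varepsilon A/K$. Let $\Lambda=\{1,2,3\}^K$ with uniform probability. A *node* is a word $s$ of length $h<K$; its cylinder $[s]$ (the points that begin with $s$) has mass $3^{-h}$. A node has two *moves*, random variables that vanish off $[s]$:
$$\alpha_s=(a,0,-a),\qquad\beta_s=(-a,2a,-a)\qquad\text{on }([s1],[s2],[s3]).$$
The ordered list $\mathrm{Prog}(s)$ is defined recursively: first $\alpha_s$; then $\mathrm{Prog}(s1)$; then $\mathrm{Prog}(s3)$; then $\beta_s$; then $\mathrm{Prog}(s2)$. For a word of length $K$ it is empty. Let $\xi_1,\dots,\xi_N$ be the moves in the order of $\mathrm{Prog}(\emptyset)$, and $B_i$ their partial sums. There are $(3^K-1)/2$ nodes, so $N=3^K-1$.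

*Example.* For $K=2$ the list is $\alpha_\emptyset,\alpha_1,\beta_1,\alpha_3,\beta_3,\beta_\emptyset,\alpha_2,\beta_2$. The point $(2,2)$ moves by $2a$ at $\beta_\emptyset$ and by $2a$ at $\beta_2$, and reaches $4a$. The point $(1,3)$ has successive positions $a$ after $\alpha_\emptyset$, $0$ after $\alpha_1$, $-a$ after $\beta_1$, $-2a$ after $\beta_\emptyset$.

Three facts about the order follow at once from the recursion. First, $\mathrm{Prog}(s)$ is a contiguous segment of the list and consists of exactly the moves of the nodes with prefix $s$. Second, if $s'$ is a strict prefix of $s$, both moves of $s'$ lie outside the segment $\mathrm{Prog}(s)$. Third, before $\mathrm{Prog}(s)$ starts, every $B_i$ is constant on $[s]$: a move made until then belongs either to a node with cylinder disjoint from $[s]$, and vanishes on $[s]$, or to a strict prefix $s'$ of $s$, and is constant on $[s]$ because $[s]$ lies in one of $[s'1],[s'2],[s'3]$. Let $c_s$ be the value on $[s]$ at the moment when $\mathrm{Prog}(s)$ starts.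

**Lemma 3.** For the tree block with parameters $(K,A,\varepsilon)$:

(a) The $\xi_i$ have mean zero and are orthogonal; $\sum_iE\xi_i^2=\frac83Ka^2=24A^2/K$; and $|B_i|\le6A$.

(b) With probability at least $1-14/K$, $\max_i\varepsilon B_i\ge A$.

(c) $\Gamma:=\sum_{1\le m<n\le N}\|g_{m,n}\|_1\le60\,c_pA^3/\sqrt K$.

*Proof.* **Step 1, part (a): energy and size.** Clearly $E\alpha_s=E\beta_s=0$, and $E\alpha_s\beta_s=0$ as in Section 3. For two nodes with disjoint cylinders the product of moves vanishes. If one node is a strict prefix of the other, the ancestor's move is constant on the descendant's cylinder, and there the descendant's move has mean zero. So the moves are orthogonal. For $s$ of length $h$, $E\alpha_s^2=\frac23a^23^{-h}$ and $E\beta_s^2=2a^23^{-h}$. There are $3^h$ nodes of length $h$, so each of the $K$ levels contributes $\frac83a^2$. In total we get $\frac83Ka^2=\frac83\cdot9A^2/K=24A^2/K$. Finally, fix a point. At each level exactly one node contains it, and at any time that node has displaced it by one of $0$; $a,0,-a$; $0,2a,-2a$. So $|B_i|\le2|a|K=6A$.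

**Step 2, part (b): each point is inspected at its own time.** Let $\lambda=(\lambda_1,\dots,\lambda_K)$ and $s=(\lambda_1,\dots,\lambda_{K-1})$. Inspect $\lambda$ just after $\alpha_s$ if $\lambda_K\in\{1,3\}$, and just after $\beta_s$ if $\lambda_K=2$. Call *level-$h$ displacement* the one caused by the moves of the node $\lambda_1\cdots\lambda_{h-1}$. We claim that at the time of inspection it is $a,\ 0+2a,\ -a$ for $\lambda_h=1,2,3$. For $h=K$ this is how the time was chosen. For $h<K$, the moves of $s$ lie inside $\mathrm{Prog}(\lambda_1\cdots\lambda_h)$. This segment runs between the two moves of $\lambda_1\cdots\lambda_{h-1}$ if $\lambda_h\in\{1,3\}$, so that only $\alpha$ has acted, and after both if $\lambda_h=2$. This proves the claim. Hence at that time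
$$\varepsilon B=\frac{3A}K\sum_{h=1}^K\eta_h,\qquad\eta_h\ \text{i.i.d. uniform on }\{1,2,-1\}.$$
Since $E\eta_h=\frac23$ and $\operatorname{Var}\eta_h=2-\frac49=\frac{14}9$, the right side has mean $2A$ and variance $\frac{9A^2}{K^2}\cdot K\cdot\frac{14}9=14A^2/K$. By Chebyshev's inequality it is less than $A$ with probability at most $14/K$.

**Step 3, part (c): most pairs give no violation.** Let $n$ be a move of the node $s$ (length $h$), and $m<n$ a move of the node $s'$ (length $h'$). Then
$$g_{m,n}(x)=E\big[\xi_n\big(p(x-B_m)-p(x-B_{m-1})\big)\big].$$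
If $[s]\cap[s']=\emptyset$, then $\xi_m=0$ on $[s]$, so $B_m=B_{m-1}$ where $\xi_n\ne0$, and $g_{m,n}=0$.

If $s'$ is a strict prefix of $s$, then $m$ lies outside the segment $\mathrm{Prog}(s)$ and before $n$, hence before $\mathrm{Prog}(s)$ starts. So $B_m$ and $B_{m-1}$ are constant on $[s]$, and $g_{m,n}=0$ because $E\xi_n=0$.

**Step 4: the two moves of one node.** If $s'=s$, then $\xi_m=\alpha_s$ and $\xi_n=\beta_s$. On $[s]$ we have $B_{m-1}=c_s$, and the term with $B_{m-1}$ drops out because $E\beta_s=0$. On $[s1],[s2],[s3]$ the values of $B_m$ are $c_s+a,\ c_s,\ c_s-a$. So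
$$g_{m,n}(x)=3^{-h-1}a\big[-p(x-c_s-a)+2p(x-c_s)-p(x-c_s+a)\big],\qquad\|g_{m,n}\|_1\le\tfrac13\,3^{-h}|a|^3c_p,$$
by (1).

**Step 5: a descendant moves before its ancestor.** Let $s'$ be a strict extension of $s$. Since $m<n$ and $\alpha_s$ is the first entry of $\mathrm{Prog}(s)$, we have $\xi_n=\beta_s$. Since $m$ comes before $\beta_s$, the word $s'$ extends (or equals) $s1$ or $s3$. There $\beta_s=-a$. So $\xi_n=-a$ on $[s']$, and off $[s']$ the difference $p(x-B_m)-p(x-B_{m-1})$ vanishes. By Taylor's formula,
$$p(x-B_m)-p(x-B_{m-1})=-\xi_mp'(x-B_{m-1})+\xi_m^2\int_0^1(1-\theta)\,p''(x-B_{m-1}-\theta\xi_m)\,d\theta.$$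
Multiply by $-a$ and take expectations. Since $c_{s'}$ is a constant and $E\xi_m=0$, we have $E[\xi_mp'(x-c_{s'})]=0$, so in the first term $p'(x-B_{m-1})$ may be replaced by $p'(x-B_{m-1})-p'(x-c_{s'})$. Take $L^1$-norms in $x$ inside the expectation and use (1) and $\int_0^1(1-\theta)\,d\theta=\frac12$:
$$\|g_{m,n}\|_1\le|a|c_p\Big(E\big[|\xi_m|\,|B_{m-1}-c_{s'}|\big]+\tfrac12E\xi_m^2\Big). \tag{5}$$
If $\xi_m=\alpha_{s'}$, then $B_{m-1}=c_{s'}$ on $[s']$, and the bound is $|a|c_p\cdot\frac13a^23^{-h'}$.

Let $\xi_m=\beta_{s'}$. On $[s']$ the difference $B_{m-1}-c_{s'}$ is a sum of moves from $\mathrm{Prog}(s')$. These are supported in $[s']$ and orthogonal, and at each of the at most $K$ levels their energies add up to at most $\frac83a^23^{-h'}$. So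
$$E\big[1_{[s']}(B_{m-1}-c_{s'})^2\big]\le\tfrac83Ka^2\,3^{-h'}=\sigma^2\,3^{-h'},\qquad\sigma=\frac{\sqrt{24}\,A}{\sqrt K}.$$
With $E\beta_{s'}^2=2a^23^{-h'}$ and Cauchy–Schwarz, (5) gives the bound $|a|c_p3^{-h'}\big(\sqrt2\,|a|\sigma+a^2\big)$.

(The variance is needed here. Using only $|B_{m-1}-c_{s'}|\le6A$ and $E|\beta_{s'}|=\frac43|a|3^{-h'}$, the first term of (5) would be bounded by $8a^2Ac_p3^{-h'}$; summed as in Step 6 this is $\frac{K^2}2\cdot8a^2Ac_p=36A^3c_p$, which does not become small.)

**Step 6: summation.** For each $s'$ there are two moves $m$, and for each of them at most $h'$ strict prefixes $s$, each with the one relevant move $n=\beta_s$. Since $\sum_{s'}3^{-h'}h'=\sum_{h'=0}^{K-1}h'\le K^2/2$ and $\sum_s3^{-h}=K$, Steps 4 and 5 give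
$$\Gamma\le c_p\Big[\tfrac{K^2}2\Big(\sqrt2\,a^2\sigma+\tfrac43|a|^3\Big)+\tfrac K3|a|^3\Big]=c_pA^3\Big[\frac{18\sqrt3}{\sqrt K}+\frac{18}K+\frac9{K^2}\Big]\le\frac{60\,c_pA^3}{\sqrt K},$$
where we inserted $|a|=3A/K$, and $18\sqrt3+18+9<60$. $\square$

So with probability near $1$ the walk travels a distance at least $A$, while both its energy and its violation tend to $0$ as $K\to\infty$.

## 6. Infinitely many blocks in succession

One block oscillates once. For divergence we run independent blocks with rapidly growing $K$, in alternating directions. To keep the process under control we stop it if its value at the end of a block exceeds $1$ in absolute value. Recall Doob's inequality for an $L^2$-martingale $S$ with $S_0=0$: $Q(\sup_k|S_k|>1)\le\sup_kES_k^2$.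

**Proposition 4.** Let $A_k=1$ for all $k$ (case I) or $A_k=k$ for all $k$ (case II), let $K_k\ge8\cdot16^k$ be integers, and put $T_0=0$, $T_k=\sum_{i\le k}(3^{K_i}-1)$. There are a probability space and $Z_0,Z_1,\dots$ on it satisfying (4), and constants $C,q_0>0$ and $M_q$ independent of $(K_k)$, such that:

(i) In case I, $|Z_i|\le9$, and $\sum_{T_{k-1}<i\le T_k}E(Z_i-Z_{i-1})^2\le C/\sqrt{K_k}$.

(ii) In case II, $\sup_i\|Z_i\|_q\le M_q$ for all $2\le q<\infty$, and $\sum_kE|Z_{T_k}-Z_{T_{k-1}}|\le C$.

(iii) There is an event $D$ with $P(D)\ge q_0$ on which, for all but finitely many $k$,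
$$\max_{T_{k-1}<i\le T_k}(-1)^k(Z_i-Z_{T_{k-1}})\ge A_k.$$

*Proof.* **Step 1: the walk.** On a probability space $(\Lambda,Q)$ take independent tree blocks, the $k$-th with parameters $(K_k,A_k,(-1)^k)$ and moves $\tilde\xi^{(k)}_1,\tilde\xi^{(k)}_2,\dots$. Let $S_0=0$, and in block $k$ put
$$\xi_n=1_{\{|S_{k-1}|\le1\}}\,\tilde\xi^{(k)}_{n-T_{k-1}}\quad(T_{k-1}<n\le T_k),\qquad S_k=B_{T_k}.$$
Once $|S_{k-1}|>1$, the walk is frozen forever. Let $\mathcal G_k$ be the $\sigma$-field of the first $k$ blocks. Block $k$ is independent of $\mathcal G_{k-1}$. So $E[\xi_n\mid\mathcal G_{k-1}]=0$ for $n$ in block $k$; this gives $E\xi_n=0$ and orthogonality to all $\xi_m$ with $m\le T_{k-1}$. For $m\ne n$ in block $k$, $E\xi_m\xi_n=Q(|S_{k-1}|\le1)\,E\tilde\xi^{(k)}_{m-T_{k-1}}\tilde\xi^{(k)}_{n-T_{k-1}}=0$ by Lemma 3(a).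

**Step 2: the violation does not mix blocks.** We check the hypothesis of Lemma 2. Let $n$ be in block $k$. If $m\le T_{k-1}$, then $v_{m,n}=E\big[E[\xi_n\mid\mathcal G_{k-1}]\,p(x-B_m)\big]=0$, so $g_{m,n}=0$ for $1\le m\le T_{k-1}$. If $T_{k-1}<m<n\le T_k$, then on $\{|S_{k-1}|\le1\}$ the walk is $S_{k-1}$ plus the walk of the block, and independence gives
$$g_{m,n}(x)=E\big[1_{\{|S_{k-1}|\le1\}}\,\tilde g(x-S_{k-1})\big],$$
where $\tilde g$ is the corresponding function for block $k$ alone. (For $m=T_{k-1}+1$ we use that both $v_{m-1,n}$ and its counterpart for the block vanish.) So $\|g_{m,n}\|_1\le\|\tilde g\|_1$, and by Lemma 3(c)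
$$\Gamma_k:=\sum_{m<n,\ n\text{ in block }k}\|g_{m,n}\|_1\le\frac{60\,c_pA_k^3}{\sqrt{K_k}}\le60\,c_pk^34^{-k},$$
since $A_k\le k$ and $\sqrt{K_k}\ge4^k$. Since $\tilde g(x)=0$ for $|x|>1+6A_k$, the functions $g_{m,n}$ occurring here vanish for $|x|>R_k:=2+6A_k$, and $R_k\le8A_k$. Hence $\sum_{m<n}\int(1+x^2)|g_{m,n}|\,dx\le\sum_k(1+R_k^2)\Gamma_k\le\sum_k(1+64k^2)\,60c_pk^34^{-k}<\infty$.

Lemma 2 gives $Z_0,Z_1,\dots$ with (4), and $\kappa\le\kappa^*:=1+60c_p\sum_kk^34^{-k}$. Since $\kappa\ge1$, $P$-integrals of nonnegative functions are at most $\tilde\mu$-integrals. On a component $(m,n)$ with $n$ in block $k$, also $m$ is in block $k$; there $|x|\le R_k$, and $|b|\le R_k$ because $b$ is an average of such $x$.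

**Step 3: part (i).** In case I a block starts, if it is run at all, from $|S_{k-1}|\le1$, and moves by at most $6$; afterwards a frozen walk keeps its value. So $|B_i|\le7$ always, and $|Z_i|\le8$ on the main component. On the others $|x|,|b|\le8$ and $|x+\eta|\le9$. So $|Z_i|\le9$. In block $k$ the main component has energy at most $24/K_k$. A component $(m,n)$ of block $k$ moves only at times $m$ and $n$, by $x-b$ with $(x-b)^2\le256$ and by $\eta=\pm1$; components of other blocks stand still. So the energy in block $k$ is at most $24/K_k+257\,\Gamma_k\le(24+257\cdot60c_p)/\sqrt{K_k}$.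

**Step 4: part (ii).** In case II let $i$ be in block $k$ and $\Delta=B_i-S_{k-1}$. Lemma 3(a) gives $|\Delta|\le6k$ and $E\Delta^2\le24k^2/K_k$. So for $q\ge2$, $E|\Delta|^q\le(6k)^{q-2}\cdot24k^2/K_k\le(6k)^q/K_k$. Since $B_i$ is a sum of one such difference from each block up to the current one, Minkowski's inequality gives
$$\|B_i\|_q\le\sum_k6k\,K_k^{-1/q}\le\sum_k6k\,16^{-k/q}<\infty .$$
So on the main component the $L^q$-norm of $Z_i=w+B_i$ is at most $1+\sum_k6k\,16^{-k/q}$. On a component of block $k$, $|Z_i|\le R_k+1\le9k$. Hence
$$\int|Z_i|^q\,d\tilde\mu\le\Big(1+\sum_k6k\,16^{-k/q}\Big)^q+\sum_k(9k)^q\,60c_pk^34^{-k}=:M_q^q<\infty.$$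
For the second claim, during block $k$ the main component moves by $S_k-S_{k-1}$, whose $L^1$-norm is at most its $L^2$-norm; the components of block $k$ move in total by $x+\eta-b$, with $|x+\eta-b|\le2R_k+1\le17k$; all others stand still. So
$$E|Z_{T_k}-Z_{T_{k-1}}|\le\frac{\sqrt{24}\,k}{\sqrt{K_k}}+17k\,\Gamma_k\le\sqrt{24}\,k\,4^{-k}+17k\cdot60c_pk^34^{-k},$$
which is summable with a sum independent of $(K_k)$. Take $C$ to be the larger of the constants in Steps 3 and 4.

**Step 5: part (iii).** By Step 1, $(S_k)$ is a martingale for $(\mathcal G_k)$, with $E(S_k-S_{k-1})^2\le24A_k^2/K_k$. By Doob's inequality and $\sum_kk^2r^k=r(1+r)/(1-r)^3$ with $r=\frac1{16}$,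
$$Q\big(\sup_k|S_k|>1\big)\le\sum_k\frac{24A_k^2}{K_k}\le3\sum_kk^216^{-k}=3\cdot\frac{272}{3375}<\frac14.$$
By Lemma 3(b) the $k$-th tree block fails to reach displacement $A_k$ in direction $(-1)^k$ with probability at most $14/K_k$. This is summable, so by Borel–Cantelli, $Q$-almost surely all blocks from some index on succeed. On $\{\sup_k|S_k|\le1\}$ every block is actually run. Let $D$ be the part of the main component where both events hold. There $Z_i-Z_{T_{k-1}}=B_i-S_{k-1}$ for $i$ in block $k$, so $D$ has the required property, and $P(D)\ge\frac34/\kappa\ge\frac34/\kappa^*=:q_0$. $\square$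

In case I this is a bounded process that satisfies (4) and diverges, but we only know this on $D$. The compensating components come to rest, and a stopped walk also converges. So we need one more device to pass from probability $q_0$ to probability $1$.

## 7. Independent copies taking turns

Take infinitely many independent copies, weight them by $2^{-j}$, and let only one move at a time. Almost every point then lies in the good event of some copy, and while that copy moves, no other can undo its oscillation.

**Step 1: the schedule.** Let $j(1),j(2),\dots$ be the sequence $1;1,2;1,2,3;\dots$, in which every $j\in\mathbb N$ occurs infinitely often. Let $K_1<K_2<\cdots$ be integers with $K_r\ge8\cdot16^r$. For part 1 require also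
$$w(3^{K_r+1})\le2^{-r}\sqrt{K_r}. \tag{6}$$
This is possible: as $K\to\infty$, $w(3^{K+1})=o(\sqrt{(K+1)\log3})=o(\sqrt K)$. For each $j$ let $r_1<r_2<\cdots$ be the indices with $j(r)=j$, and let $Z^{(j)}$ be the process of Proposition 4 whose $i$-th block uses $K_{r_i}$, in case I for part 1 and case II for part 2. This is admissible, since $r_i\ge i$ gives $K_{r_i}\ge8\cdot16^i$. Take the $Z^{(j)}$ independent on a product space.

Time runs in *stages*. In stage $r$ only copy $j(r)$ moves and performs its next block, of $3^{K_r}-1$ moves; all other copies stand still. Let $\tau_j(t)$ be the internal time of copy $j$ at global time $t\ge0$, with $\tau_j(0)=0$, and put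
$$U_t=\sum_{j\ge1}2^{-j}Z^{(j)}_{\tau_j(t)},\qquad Y_{t+1}=U_t-EU_0\quad(t\ge0).$$
The series converges absolutely a.s., because $\sum_j2^{-j}E|Z^{(j)}_{\tau_j(t)}|$ is at most $9$ in case I and at most $M_2$ in case II. As before $X_1=Y_1$, and $X_{t+1}=U_t-U_{t-1}$ for $t\ge1$.

**Step 2: $Y$ is a weak martingale.** Clearly $X_1$ has mean zero. Let $0\le s<t$, and let $j$ be the copy that moves at time $t$. Then
$$X_{t+1}=2^{-j}\big(Z^{(j)}_\tau-Z^{(j)}_{\tau-1}\big),\qquad\tau=\tau_j(t)=\tau_j(t-1)+1>\tau_j(s).$$
Let $\Phi$ be bounded and measurable. Fix the other copies, outside a null set where $\sum_{i\ne j}2^{-i}|Z^{(i)}_{\tau_i(s)}|=\infty$. Then $Y_{s+1}$ is $2^{-j}Z^{(j)}_{\tau_j(s)}$ plus a constant, so $\Phi(Y_{s+1})$ is a bounded measurable function of $Z^{(j)}_{\tau_j(s)}$. By (4), the integral of $\Phi(Y_{s+1})X_{t+1}$ over copy $j$ is $0$. By Fubini's theorem, $\int\Phi(Y_{s+1})X_{t+1}\,dP=0$. With $\Phi=1$ we see that all $X_n$ are centered. So $Y$ is a weak martingale.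

**Step 3: almost every point lies in a good event.** Let $D_j$ be the event of Proposition 4(iii) for copy $j$. The constant $q_0$ does not depend on the numbers $K$ used, so $P(D_j)\ge q_0$ for all $j$. The $D_j$ are independent, so the probability that none of $D_1,\dots,D_J$ occurs is at most $(1-q_0)^J\to0$. Almost every $\omega$ lies in some $D_j$.

**Step 4: proof of part 1.** In case I, $|U_t|\le\sum_j2^{-j}\cdot9=9$, so $|Y_n|\le18$. Let $\omega\in D_j$. In all but finitely many of the infinitely many stages of copy $j$, this copy moves by at least $A=1$ from its value at the start of the stage. The other copies are constant during the stage, so $Y$ moves by at least $2^{-j}$ from its value at the start. So $\{Y_n(\omega)\}$ is not Cauchy. By Step 3, $Y$ diverges a.e.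

For the weighted sum, the indices $n=t+1$ that belong to stage $r$ satisfy
$$n\le1+\sum_{i\le r}(3^{K_i}-1)\le\sum_{i\le r}3^{K_i}\le\sum_{l\le K_r}3^l\le3^{K_r+1},$$
since $K_1<\dots<K_r$ are distinct integers. Since $w$ is nondecreasing, Proposition 4(i) (with the factor $4^{-j}\le1$) and (6) give
$$\sum_{n\ge2}w(n)\int X_n^2\,dP\le\sum_rw(3^{K_r+1})\,\frac C{\sqrt{K_r}}\le C\sum_r2^{-r}<\infty.$$
The term $n=1$ is finite. This proves part 1. The weight comes from the fact that stage $r$ ends at an index of logarithm comparable to $K_r$, while its energy is bounded by a constant times $K_r^{-1/2}$.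

**Step 5: proof of part 2.** In case II, for $q\ge2$, Minkowski's inequality gives $\|U_t\|_q\le\sum_j2^{-j}M_q=M_q$. So $\|Y_n\|_q\le2M_q$, and for $q<2$ we use $\|\cdot\|_q\le\|\cdot\|_2$. Let $V_r$ be the value of $Y$ at the end of stage $r$, and $V_0=Y_1$. Sorting the stages by copy, Proposition 4(ii) gives
$$\sum_rE|V_r-V_{r-1}|=\sum_j2^{-j}\sum_kE\Big|Z^{(j)}_{T^{(j)}_k}-Z^{(j)}_{T^{(j)}_{k-1}}\Big|\le\sum_j2^{-j}C=C<\infty,$$
where $T^{(j)}_k$ are the block ends of copy $j$. So $\sum_r|V_r-V_{r-1}|<\infty$ a.s., and $(V_r)$ is a.s. bounded. Let $\omega\in D_j$ be such a point. For all large $i$, copy $j$ travels during its $i$-th stage by at least $A_i=i$ in direction $(-1)^i$, and the other copies are constant. So at some time of that stage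
$$(-1)^i(Y-V)\ge2^{-j}i,$$
where $V$ is the value of $Y$ at the start of the stage, and this $V$ is one of the bounded $V_r$. Letting $i\to\infty$ through even values gives $\limsup_nY_n=+\infty$, and through odd values $\liminf_nY_n=-\infty$. By Step 3 this holds a.e., which proves part 2 and completes the proof of Theorem 1. $\blacksquare$
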